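
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\title{Removing an adjoined zero from a complete automaton semigroup}


\begin{abstract}
For a semigroup $S$ let $S^0$ be $S$ with a new zero adjoined. If $S$ is generated by a finite complete letter-to-letter automaton, then so is $S^0$. We show that the converse fails. The counterexample is the commutative semigroup $(\mathbb N_0\times(\mathbb N_0\cup\{\infty\}))\setminus\{(0,0)\}$ under addition: with a zero adjoined it is generated by an automaton with $4$ states and $5$ letters, while no finite complete automaton generates it without the zero. We also prove that the converse holds if $S$ has a left zero or is left simple. Finally, for all $(d,k)\neq(0,0)$ we decide whether $S_{d,k}=(\mathbb N_0^d\times(\mathbb N_0\cup\{\infty\})^k)\setminus\{0\}$ is a complete automaton semigroup, and whether $S_{d,k}^0$ is.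
\end{abstract}

\section{The question}

Throughout, semigroups are non-empty, $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\{0,1,2,\dots\}$.

Let $\mathcal T=(Q,\Sigma,\delta)$ be a finite complete deterministic letter-to-letter automaton: $Q$ is a finite non-empty set of states, $\Sigma$ is a finite non-empty alphabet, and $\delta\subseteq Q\times\Sigma\times\Sigma\times Q$ contains, for every $p\in Q$ and $a\in\Sigma$, exactly one transition $(p,a,b,q)$. The transition says that in state $p$, on reading $a$, the automaton writes $b$ and goes to state $q$. So each state $p$ acts on the set $\Sigma^*$ of words by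
\[
p\circ\varepsilon=\varepsilon,\qquad p\circ av=b\,(q\circ v)\quad\text{where }(p,a,b,q)\in\delta,\ a\in\Sigma,\ v\in\Sigma^* .
\]
The maps $\Sigma^*\to\Sigma^*$ obtained in this way, the \emph{state actions}, generate under composition a semigroup $\mathscr S(\mathcal T)$. A semigroup isomorphic to some $\mathscr S(\mathcal T)$ is called a \emph{complete automaton semigroup}, here often just \emph{complete}.

For a semigroup $S$ let $S^0$ be the semigroup obtained by adjoining a new zero, even if $S$ already has one. It is known that if $S$ is complete, then so is $S^0$; one adds a state that overwrites everything with a new letter (Proposition~\ref{prop:up}). We study the converse, a question from \cite{AS}: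
\begin{quote}
\emph{If $S^0$ is a complete automaton semigroup, must $S$ be one as well?}
\end{quote}

One is tempted to answer yes. Let $S^0=\mathscr S(\mathcal T)$ with zero $o$. A product in $S^0$ equals $o$ only if one of its factors does, so the states that do not act as $o$ generate exactly $S$. If no transition leads from one of these states to a state acting as $o$, we may delete the latter and obtain an automaton for $S$. Otherwise deletion leaves an automaton with some transitions missing, and one would hope to repair it. This is indeed possible in two natural situations.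

\begin{theorem}\label{thm:positive}
Let $S^0$ be a complete automaton semigroup. If
\begin{itemize}
\item[(a)] $S$ contains an element $c$ with $cs=c$ for all $s\in S$ (in particular, if $S$ has a zero), or
\item[(b)] $S$ is left simple, i.e.\ $Ss=S$ for all $s\in S$ (in particular, if $S$ is a group),
\end{itemize}
then $S$ is a complete automaton semigroup.
\end{theorem}

In general, however, the answer is no.

\begin{theorem}\label{thm:main}
Let $S$ be the $3$-generated commutative semigroup
\[
S=\bigl(\mathbb N_0\times(\mathbb N_0\cup\{\infty\})\bigr)\setminus\{(0,0)\}
\]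
under componentwise addition, where $n+\infty=\infty+n=\infty+\infty=\infty$. Then $S^0$ is a complete automaton semigroup, generated by an automaton with $4$ states and $5$ letters, but $S$ is not a complete automaton semigroup. So the implication ``$S^0$ complete $\Rightarrow$ $S$ complete'' is false in general.
\end{theorem}

This example belongs to a family in which both properties can be decided. For $(d,k)\in\mathbb N_0^2\setminus\{(0,0)\}$ let
\[
S_{d,k}=\bigl(\mathbb N_0^d\times(\mathbb N_0\cup\{\infty\})^k\bigr)\setminus\{0\}
\]
under componentwise addition; the semigroup of Theorem~\ref{thm:main} is $S_{1,1}$.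

\begin{theorem}\label{thm:class}
\begin{itemize}
\item[(i)] $S_{d,k}$ is a complete automaton semigroup if and only if $k\neq1$ and $(d,k)\neq(1,0)$.
\item[(ii)] $S_{d,k}^0$ is a complete automaton semigroup if and only if $(d,k)\notin\{(1,0),(0,1)\}$.
\end{itemize}
Consequently the implication ``$S^0$ complete $\Rightarrow$ $S$ complete'' fails for $S=S_{d,k}$ exactly when $k=1$ and $d\ge1$. The counterexamples $S_{d,1}$ with $d\ge1$ are pairwise non-isomorphic.
\end{theorem}

\paragraph{The idea.} The natural way to let $\mathbb N$ act is the adding machine, which adds $1$ to a binary number: on reading the digit $0$ it writes $1$ and from then on \emph{does nothing}. But $\mathbb N$ has no element that does nothing, and for this reason $\mathbb N=S_{1,0}$ is not complete. Two copies of $\mathbb N$ help each other: $\mathbb N_0^2\setminus\{0\}$ is complete, because the generator of either coordinate can be idle on the letters that serve the other. Both facts are proved in Section~\ref{sec:N}. Now let the second coordinate take the value $\infty$ as well. The element $e=(0,\infty)$ absorbs $u=(0,1)$, that is, $e+u=e$; it must then also absorb, one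 level down, whatever $u$ passes on. If $u$ passes on $w=(1,0)$, something has to absorb $w$. No element of $S$ does, but an adjoined zero does. Thus $S^0$ is complete (Section~\ref{sec:S0}), and for $S$ the argument against $\mathbb N$ can be revived (Section~\ref{sec:notS}). Theorem~\ref{thm:positive} is proved in Section~\ref{sec:positive} and Theorem~\ref{thm:class} in Section~\ref{sec:class}.

\section{Sections, and automata from presentations}\label{sec:tools}

\subsection{Sections}
Products are compositions: $(st)\circ v=s\circ(t\circ v)$, so the rightmost factor acts first. An element $f\in\mathscr S(\mathcal T)$ preserves lengths and prefixes. Hence for $v\in\Sigma^*$ there is a unique map $f|_v$, the \emph{section} of $f$ at $v$, with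
\[
f\circ(vx)=(f\circ v)\,(f|_v\circ x)\qquad\text{for all }x\in\Sigma^* .
\]
In particular $f|_\varepsilon=f$. Comparing both sides for products and for longer prefixes gives
\begin{equation}\label{eq:sec}
(fg)|_v=f|_{g\circ v}\;g|_v,\qquad f|_{vx}=(f|_v)|_x .
\end{equation}
If $(p,a,b,q)\in\delta$, then the section of the action of $p$ at $a$ is the action of $q$; so sections of state actions are state actions. By \eqref{eq:sec}, if $f$ is a product of $n$ state actions, then every section $f|_v$ is again a product of $n$ state actions. In particular $f|_v\in\mathscr S(\mathcal T)$, and $f$ has only finitely many sections.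

Commutative semigroups are written additively. A zero is still an absorbing element, so a zero $z$ satisfies $z+s=z$ for all $s$. We write $nu\circ v$ for $(nu)\circ v$. For an element $u$ of a commutative $\mathscr S(\mathcal T)$ and $n\ge1$, \eqref{eq:sec} gives
\begin{equation}\label{eq:sum}
(nu)|_v=\sum_{k=0}^{n-1}u|_{ku\circ v},\qquad\text{where } 0u\circ v \text{ means } v .
\end{equation}

\subsection{Constructing automata}
To show that a given semigroup is complete, we define an action letter by letter.

\begin{lemma}\label{lem:data}
Let $S$ be a semigroup generated by a finite set $P$, and let $\Sigma$ be a finite non-empty set. Let maps $S\times\Sigma\to\Sigma$, $(s,a)\mapsto s\cdot a$, and $S\times\Sigma\to S$, $(s,a)\mapsto s|_a$, be given with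
\begin{equation}\label{eq:data}
(st)\cdot a=s\cdot(t\cdot a),\qquad (st)|_a=s|_{t\cdot a}\;t|_a ,
\end{equation}
and with $p|_a\in P$ for all $p\in P$, $a\in\Sigma$. Then $s\circ\varepsilon=\varepsilon$, $s\circ av=(s\cdot a)(s|_a\circ v)$ defines an action of $S$ on $\Sigma^*$. If it is faithful, then $S$ is a complete automaton semigroup, generated by the automaton with state set $P$ and transitions $(p,a,p\cdot a,p|_a)$.
\end{lemma}

\begin{proof}
We show $(st)\circ v=s\circ(t\circ v)$ for all $s,t$ by induction on $|v|$. For $v=\varepsilon$ it is trivial, and
\[
(st)\circ av=(s\cdot(t\cdot a))\bigl((s|_{t\cdot a}\,t|_a)\circ v\bigr)=(s\cdot(t\cdot a))\bigl(s|_{t\cdot a}\circ(t|_a\circ v)\bigr)=s\circ(t\circ av).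
\]
So $s\mapsto(s\,\circ)$ is a homomorphism. It sends each $p\in P$ to the action of the state $p$, so its image is the semigroup generated by the automaton. If the action is faithful, the homomorphism is injective.
\end{proof}

If $p|_a\in P$ for all $p\in P$ and $a\in\Sigma$, we say that $P$ is \emph{closed under sections}. We write $x:a\to b\mid s$ for $x\cdot a=b$ and $x|_a=s$, and say that $x$ gives $b\mid s$ at $a$. For a presented semigroup it is enough to give such data on the generators and to check the relations.

\begin{lemma}\label{lem:pres}
Let $S=\langle X\mid R\rangle$, and let $x\cdot a\in\Sigma$ and $x|_a\in S$ be given for $x\in X$, $a\in\Sigma$. Let non-empty words over $X$ act by \eqref{eq:data}, i.e.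
\[
(x_1\cdots x_n)\cdot a=x_1\cdot(\cdots(x_n\cdot a)),\qquad
(x_1\cdots x_n)|_a=x_1|_{x_2\cdots x_n\cdot a}\;\cdots\; x_n|_a\in S .
\]
If $l\cdot a=r\cdot a$ and $l|_a=r|_a$ in $S$ for all $(l,r)\in R$ and $a\in\Sigma$, then these data depend only on the element of $S$ represented by a word, and they satisfy \eqref{eq:data} on $S$.
\end{lemma}

\begin{proof}
Two words represent the same element of $S$ if and only if they are connected by finitely many replacements between $plq$ and $prq$, where $(l,r)\in R$ and $p,q$ are possibly empty words. Put $b=q\cdot a$ ($b=a$ if $q$ is empty). Then $(plq)\cdot a=p\cdot(l\cdot b)=p\cdot(r\cdot b)=(prq)\cdot a$ and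
\[
(plq)|_a=p|_{l\cdot b}\;l|_b\;q|_a=p|_{r\cdot b}\;r|_b\;q|_a=(prq)|_a ,
\]
with factors belonging to empty words omitted. So the data are well defined on $S$, and \eqref{eq:data} holds because it holds for concatenated words by definition.
\end{proof}

\subsection{Adjoining a zero, and adding one}

\begin{proposition}\label{prop:up}
If $S$ is a complete automaton semigroup, then so is $S^0$.
\end{proposition}

\begin{proof}
Let $S=\mathscr S(\mathcal T)$ with alphabet $\Sigma$ and set $P$ of state actions, let $o$ be the zero of $S^0$, and let $\bot\notin\Sigma$ be a new letter. On $\Sigma\cup\{\bot\}$ let $s\in S$ act as before on $\Sigma$, that is, $s\cdot a=s\circ a$ with section $s|_a$; let $s:\bot\to\bot\mid o$, and let $o:a\to\bot\mid o$ for every letter $a\in\Sigma\cup\{\bot\}$. For two elements of $S$ and a letter of $\Sigma$, \eqref{eq:data} is \eqref{eq:sec}. In all other cases both sides of \eqref{eq:data} give the letter $\bot$ and the section $o$. The action is faithful, since elements of $S$ differ already on $\Sigma^*$ and preserve it, while $o$ maps letters of $\Sigma$ to $\bot$. The generating set $P\cup\{o\}$ is closed under sections,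 so Lemma~\ref{lem:data} applies.
\end{proof}

\paragraph{Adding one.} Let $f$ be a map on words with $f\circ\varepsilon=\varepsilon$, $f\circ0v=1v$ and $f\circ1v=0(f\circ v)$ for all $v\in\{0,1\}^*$. Read a word over $\{0,1\}$ as a binary number with the least significant digit first. Then $f$ adds $1$ modulo $2^\ell$ on words of length $\ell$. So $f^n$ adds $n$ (where $f^0$ is the identity), and, letting $\ell$ vary, we see that $n\in\mathbb N_0$ is determined by the action of $f^n$ on $\{0,1\}^*$. We say that $f$ \emph{adds $1$ on $\{0,1\}^*$}, and use the same phrase for other ordered pairs of letters.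

\section{The positive integers, alone and in pairs}\label{sec:N}

In the adding machine $f|_0$ acts as the identity. In a semigroup without identity another element has to play this role. In $\mathbb N$ there is none, and this is fatal: we shall find two distinct multiples of the generator that act alike. Two facts needed for this will be used again in Section~\ref{sec:notS}.

\begin{lemma}\label{lem:rec}
Let $\mathscr S(\mathcal T)$ be commutative, written additively, with alphabet $\Sigma$. Let $u$ be a state action, and put $h=|\Sigma|$, $L=h!$.
\begin{itemize}
\item[(a)] If $j\ge h$ and $a\in\Sigma$, then $Lu$ fixes the letter $ju\circ a$.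
\item[(b)] Let $\beta:\mathscr S(\mathcal T)\to\mathbb N_0\cup\{\infty\}$ be additive with $\beta(u)=1$. If $b\in\Sigma$, $Lu\circ b=b$ and $(Lu)|_b=mu$ with $m\in\mathbb N$, then $m\le L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $a\mapsto u\circ a$ on the $h$-element set $\Sigma$ sends every letter, after at most $h$ steps, onto a cycle. The length of the cycle is at most $h$, so it divides $L$.

(b) Since $Lu$ fixes $b$, the element $k(Lu)$ fixes $b$ and has section $k(mu)$ there, for every $k\ge1$. Let $R\ge1$. We claim that $(L^Ru)|_{b^r}=m^rL^{R-r}u$ for $0\le r\le R$. This is trivial for $r=0$, and if it holds for some $r<R$, then $m^rL^{R-r}u=m^rL^{R-r-1}(Lu)$ has section $m^{r+1}L^{R-r-1}u$ at $b$, which proves it for $r+1$. For $r=R$ we see that $m^Ru$ is a section of $L^Ru$, and hence a sum of $L^R$ state actions. As $\beta(m^Ru)=m^R$ is finite, each of these has a finite $\beta$-value. If $C$ is the largest finite $\beta$-value of a state action, then $m^R\le C L^R$, i.e.\ $(m/L)^R\le C$. This holds for every $R$, so $m\le L$.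
\end{proof}

\begin{proposition}\label{prop:N}
The semigroup $\mathbb N$ under addition is not a complete automaton semigroup.
\end{proposition}

\begin{proof}
Suppose $\mathbb N=\mathscr S(\mathcal T)$ after identification, and let $u$ be the element $1$, so that the elements are $nu$ with $n\ge1$. As $u$ is not a sum of two elements, it is a state action. Let $h,L$ be as in Lemma~\ref{lem:rec}, and let $\beta(nu)=n$.

\emph{Sections do not shrink.} By \eqref{eq:sum}, $(nu)|_v$ is a sum of $n$ elements of $\mathbb N$, so $\beta((nu)|_v)\ge n$. This is the place where the absence of an identity enters.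

\emph{On recurrent letters they do not grow either.} If $Lu\circ b=b$, then $(Lu)|_b=mu$ with $m\ge L$ by the previous remark and $m\le L$ by Lemma~\ref{lem:rec}(b). So $(Lu)|_b=Lu$.

\emph{Hence $hu$ and $(h+L)u$ act alike.} We show by induction on $|v|$ that $hu\circ v=(h+L)u\circ v$ and that the sections $s=(hu)|_v$ and $s'=((h+L)u)|_v$ satisfy $s'=s+Lu$. For $v=\varepsilon$ this is clear. Assume it for $v$ and let $a\in\Sigma$. Then $s=ju$ with $j\ge h$, so $b=s\circ a$ is fixed by $Lu$ by Lemma~\ref{lem:rec}(a), with section $Lu$. So $s'\circ a=Lu\circ b=b=s\circ a$ and $s'|_a=(Lu)|_b+s|_a=s|_a+Lu$. This proves the statement for $va$.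

Thus $hu$ and $(h+L)u$ are the same map, but they are different elements of $\mathbb N$, a contradiction.
\end{proof}

With two coordinates each generator finds an idle partner. In the next proof, as later, we say that a generator acts \emph{by default} at a letter if it fixes the letter with section itself. A generator acting by default at all letters of a set $\Gamma$ acts as the identity on $\Gamma^*$.

\begin{proposition}\label{prop:Nd}
For $d\ge2$ the semigroup $S_{d,0}=\mathbb N_0^d\setminus\{0\}$ is a complete automaton semigroup.
\end{proposition}

\begin{proof}
The unit vectors $w_1,\dots,w_d$ generate $S_{d,0}$, subject to the relations that they commute. Take the letters $0_i,1_i$ for $1\le i\le d$, and for each $i$ fix some $i'\ne i$. Let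
\[
w_i:\quad 0_i\to1_i\mid w_{i'},\qquad 1_i\to0_i\mid w_i,
\]
and let $w_i$ act by default at all other letters. Let $i\neq j$. Since $w_j$ acts by default at $0_i$ and $1_i$, both orders of $w_i,w_j$ give $1_i\mid w_{i'}+w_j$ at $0_i$ and $0_i\mid w_i+w_j$ at $1_i$; exchanging the roles of $i$ and $j$ gives the check at $0_j,1_j$. At all other letters both act by default. So Lemma~\ref{lem:pres} applies. The set $P=\{w_1,\dots,w_d\}$ is closed under sections.

On $\{0_i,1_i\}^*$ every $w_j$ with $j\ne i$ is the identity. In particular $w_{i'}$ is, so $w_i$ adds $1$ there. Hence the action of an element on $\{0_i,1_i\}^*$ determines its $i$-th coordinate, the action is faithful, and Lemma~\ref{lem:data} applies.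
\end{proof}

\section{The semigroup $S^0$ is complete}\label{sec:S0}

Let $S=S_{1,1}$ be the semigroup of Theorem~\ref{thm:main}, and put $w=(1,0)$, $u=(0,1)$, $e=(0,\infty)$. For $w$ and $u$ we try the automaton of Proposition~\ref{prop:Nd} with $d=2$, with letters $0,1$ serving $w$ and letters $2,3$ serving $u$:
\[
w:\ 0\to1\mid u,\ \ 1\to0\mid w,\qquad u:\ 2\to3\mid w,\ \ 3\to2\mid u .
\]
How can $e$ act? At $0$ and $1$ it may act by default: there $u$ also acts by default, so the relation $u+e=e$ only requires the same relation for the sections. At $2$ there is an obstacle. The element $2u$ fixes $2$ and has section $u|_3+u|_2=u+w$ there, so $e=e+2u$ forces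
\[
e|_2=e|_2+u+w .
\]
In $S$ this is impossible, because the first coordinate of $e|_2$ is a finite number. In $S^0$ there is exactly one solution, the zero $z$. So we let $e|_2=z$, and let $e$ record the value $\infty$ by writing a new letter $\bot$. This leads to the automaton with states $w,u,e,z$, alphabet $\{0,1,2,3,\bot\}$ and the following table, whose entries are ``letter $|$ section''.
\[
\begin{array}{c|ccccc}
 & 0 & 1 & 2 & 3 & \bot\\ \hline
w & 1\mid u & 0\mid w & 2\mid w & 3\mid w & \bot\mid z\\
u & 0\mid u & 1\mid u & 3\mid w & 2\mid u & \bot\mid z\\
e & 0\mid e & 1\mid e & \bot\mid z & \bot\mid z & \bot\mid z\\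
z & \bot\mid z & \bot\mid z & \bot\mid z & \bot\mid z & \bot\mid z
\end{array}
\]

\begin{proposition}\label{prop:S0}
This automaton generates a semigroup isomorphic to $S^0$.
\end{proposition}

\begin{proof}
\emph{Presentation.} $S$ is presented by the generators $w,u,e$ with the relations that all generators commute, $e+e=e$ and $u+e=e$. Indeed these relations hold in $S$, they reduce every word to $nw+mu$ with $n,m\in\mathbb N_0$, $(n,m)\ne(0,0)$, or to $nw+e$ with $n\in\mathbb N_0$, and these forms represent distinct elements and all elements of $S$. Adding a generator $z$ and the relations $z+g=g+z=z$ for $g\in\{w,u,e,z\}$ gives a presentation of $S^0$.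

\emph{Relations.} We verify the hypothesis of Lemma~\ref{lem:pres}.
\begin{itemize}
\item At $\bot$ every word gives $\bot\mid z$.
\item A word containing $z$ gives $\bot\mid z$ at every letter: as soon as $z$ has acted, the letter is $\bot$ and one summand of the section is $z$. So the relations involving $z$ hold.
\item Consider the letters $2,3$ and words in $w,u,e$. A word containing $e$ gives $\bot\mid z$, because $w$ and $u$ preserve $\{2,3\}$ and the first $e$ to act gives $\bot\mid z$. Both sides of every relation involving $e$ contain $e$, so these relations hold. For the remaining relation $w+u=u+w$, both orders give $3\mid w+w$ at $2$ and $2\mid w+u$ at $3$.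
\item Consider the letters $0,1$. Both orders of $w,u$ give $1\mid u+u$ at $0$ and $0\mid w+u$ at $1$. Both orders of $w,e$ give $1\mid u+e$ at $0$ and $0\mid w+e$ at $1$. The words $u+e$, $e+u$, $e+e$ and $e$ all fix the letter with section $e$.
\end{itemize}
So \eqref{eq:data} holds, and $P=\{w,u,e,z\}$ is closed under sections.

\emph{Faithfulness.} On $\{0,1\}^*$ both $u$ and $e$ act as the identity, so $w$ adds $1$. Thus $(n,m)\in S$ acts on $\{0,1\}^*$ as addition of $n$, and $n$ is determined by the action. Moreover, no element of $S$ acts as $z$, since $z\circ0=\bot$.

On $\{2,3\}^*$ the element $w$ acts as the identity, so $u$ adds $1$. Thus $(n,m)$ with $m<\infty$ acts on $\{2,3\}^*$ as addition of $m$, whereas $(n,\infty)=nw+e$ sends $2$ to $\bot$. So $m$ is determined as well, and Lemma~\ref{lem:data} applies.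
\end{proof}

\section{The semigroup $S$ is not complete}\label{sec:notS}

We now show that, without an adjoined zero, no automaton can avoid the obstacle met in Section~\ref{sec:S0}. The argument does not depend on the number of finite coordinates, so we treat $S_d=S_{d,1}$ for all $d\ge0$. Write $s\in S_d$ as $s=(\alpha(s),\beta(s))$ with $\alpha(s)\in\mathbb N_0^d$ and $\beta(s)\in\mathbb N_0\cup\{\infty\}$. Both $\alpha$ and $\beta$ are additive. Let $|\alpha(s)|$ be the sum of the coordinates of $\alpha(s)$, and put $u=(0,1)$, $e=(0,\infty)$, so that $e+u=e=e+e$.

\begin{proposition}\label{prop:notSd}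
For no $d\ge0$ is $S_d$ a complete automaton semigroup.
\end{proposition}

Following the proof for $\mathbb N$, we want two distinct multiples of $u$ to act alike. There are two new difficulties. First, sections of $u$ need not be multiples of $u$; they may have a non-zero $\alpha$-part, as in Proposition~\ref{prop:Nd}, and then a sum of many of them may have a small $\beta$-value. Here the equation $e=e+nu$ helps, since it bounds the $\alpha$-parts. Second, a section of a multiple of $u$ may have $\beta=\infty$, after which we can neither count nor cancel. We shall see that in this case the two sections being compared coincide.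

\begin{proof}
Suppose $S_d=\mathscr S(\mathcal T)$ after identification, with alphabet $\Sigma$. Since $u$ is not a sum of two elements of $S_d$, it is a state action. Let $h=|\Sigma|$ and $L=h!$; Lemma~\ref{lem:rec} applies with the present $\beta$.

\medskip
\noindent\textbf{Step 1: the element $e$ controls $\alpha$.} Let $D=\max_v|\alpha(e|_v)|$. This is finite because $e$ has finitely many sections, all of them in $S_d$. For $n\ge1$ and $v\in\Sigma^*$, the equation $e=e+nu$ and \eqref{eq:sec} give
\begin{equation}\label{eq:absorb}
e|_v=e|_{nu\circ v}+(nu)|_v .
\end{equation}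
Apply $\alpha$, whose values are vectors with finite non-negative coordinates. It follows that
\begin{itemize}
\item[(A)] $|\alpha((nu)|_v)|\le D$ for all $n\ge 1$ and $v\in\Sigma^*$;
\item[(B)] if $nu\circ v=v$, then $\alpha((nu)|_v)=0$.
\end{itemize}

\noindent\textbf{Step 2: if $b\in\Sigma$ and $Lu\circ b=b$, then $(Lu)|_b\in\{Lu,e\}$.} By (B), $(Lu)|_b=(0,m)$ with $1\le m\le\infty$. If $m=\infty$, this is $e$. Let $m<\infty$. By \eqref{eq:sum}, $(0,m)$ is the sum of the $L$ elements $u|_{ku\circ b}$ with $0\le k<L$. Their $\alpha$-parts are non-negative with sum $0$, so each has $\alpha=0$; being an element of $S_d$, each then has $\beta\ge1$. So $m\ge L$. As $(0,m)=mu$, Lemma~\ref{lem:rec}(b) gives $m\le L$. Hence $(Lu)|_b=Lu$.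

\medskip
\noindent\textbf{Step 3: if $s\in S_d$, $h\le\beta(s)<\infty$ and $a\in\Sigma$, then $Lu$ fixes $s\circ a$.} We have $s=hu$ or $s=hu+t$ with $t\in S_d$. So $s\circ a=hu\circ a'$ for some $a'\in\Sigma$, and Lemma~\ref{lem:rec}(a) applies.

\medskip
\noindent\textbf{Step 4: $nu$ and $(n+L)u$ act alike for $n=h+L+D$.} We show by induction on $|v|$ that
\[
nu\circ v=(n+L)u\circ v,
\]
and that the sections $s=(nu)|_v$ and $s'=((n+L)u)|_v$ satisfy
\[
\text{(i) } s=s'\qquad\text{or}\qquad\text{(ii) } \beta(s)<\infty\ \text{ and }\ s'=s+Lu .
\]
For $v=\varepsilon$ we have (ii). Assume the statement for $v$ and let $a\in\Sigma$. If (i) holds for $v$, then the outputs agree on $va$ and (i) holds for $va$.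

Let (ii) hold for $v$. By \eqref{eq:sum}, $s$ is the sum of the $n$ elements $u|_{ku\circ v}$ with $0\le k<n$. As $\beta(s)<\infty$, each of them has finite $\beta$. Each is non-zero, so each contributes at least $1$ to $|\alpha(s)|+\beta(s)$. Together with (A) this gives
\[
\beta(s)\ge n-|\alpha(s)|\ge n-D=h+L .
\]
Put $b=s\circ a$. By Step 3, $Lu\circ b=b$, so
\[
s'\circ a=Lu\circ(s\circ a)=b=s\circ a,\qquad s'|_a=(Lu)|_b+s|_a ,
\]
and the outputs agree on $va$. By Step 2 there are two cases.

\emph{Case $(Lu)|_b=Lu$.} Then $s'|_a=s|_a+Lu$. If $\beta(s|_a)<\infty$, this is (ii) for $va$. If $\beta(s|_a)=\infty$, then $s|_a+Lu=s|_a$, and this is (i).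

\emph{Case $(Lu)|_b=e$.} We show that $s|_a$ already has $e$ as a summand. Since $\beta(s)\ge h+L$, we can write $s=Lu+s''$ with $s''\in S_d$ and $h\le\beta(s'')<\infty$. By Step 3, $Lu$ fixes $s''\circ a$, so $b=s\circ a=Lu\circ(s''\circ a)=s''\circ a$. Hence
\[
s|_a=(Lu)|_{s''\circ a}+s''|_a=(Lu)|_b+s''|_a=e+s''|_a ,
\]
and $s'|_a=e+s|_a=e+e+s''|_a=s|_a$. This is (i) for $va$.

\medskip
So $nu$ and $(n+L)u$ are the same map, although $(0,n)\ne(0,n+L)$ in $S_d$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The semigroup $S=S_1$ is generated by $w,u,e$. Combine Proposition~\ref{prop:S0} with Proposition~\ref{prop:notSd} for $d=1$.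
\end{proof}

The proof breaks down for $S_d^0$ at Step~1, where we used that every section of $e$ has a finite $\alpha$-part. In the automaton of Section~\ref{sec:S0} we have $e|_2=e|_3=z$, equation \eqref{eq:absorb} at $v=2$ reads $z=z+(nu)|_2$, and (B) fails, as $2u$ fixes $2$ with section $u+w$.

\begin{remark}[Partial automata]
In a partial automaton there is \emph{at most} one transition $(p,a,b,q)$ for given $p,a$; its states act as partial maps on words, undefined where a transition is missing. Delete the state $z$, the letter $\bot$ and all transitions involving them from the automaton of Section~\ref{sec:S0}. The resulting partial automaton on $\{0,1,2,3\}$ generates $S$ as a semigroup of partial maps. To see this, let $v\in\{0,1,2,3\}^*$, and let $\circ$ denote the action of the original automaton. A state $w$, $u$ or $e$, started on $v$, uses a deleted transition exactly if it writes a $\bot$ in the original automaton. Moreover, all states of the original automaton keep every $\bot$ in its place. So the partial map belonging to $s\in S$ is defined on $v$ exactly if $s\circ v$ contains no $\bot$, and then its value is $s\circ v$. Since the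 words used in Section~\ref{sec:S0} to separate elements of $S$ lie in $\{0,1\}^*\cup\{2,3\}^*$, distinct elements of $S$ give distinct partial maps. Hence semigroups generated by finite partial automata form a strictly larger class than complete automaton semigroups.
\end{remark}

\section{When the zero can be removed}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $S^0=\mathscr S(\mathcal T)$ with zero $o\notin S$ and alphabet $\Sigma$, and let $P$ be the set of state actions different from $o$. A product in $S^0$ lies in $S$ if and only if all its factors do, so $P\subseteq S$ generates $S$.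

In case (a) we shall replace the transitions into $o$, and in case (b) we shall remove some letters. Either way information could be lost: two elements of $S$ may differ only in the letter written at the very moment when they pass into $o$. To keep this information we add letters at which an element shows the letter it would write, but does not move on. Let $\Sigma'=\{a':a\in\Sigma\}$ be a disjoint copy of $\Sigma$, and put
\[
s\cdot a'=(s\circ a)',\qquad s|_{a'}=s\qquad(s\in S,\ a\in\Sigma).
\]
This satisfies \eqref{eq:data} at all letters of $\Sigma'$, since $((st)\circ a)'=(s\circ(t\circ a))'$ and both sections equal $st$.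

For $s\ne s'$ in $S$ let $v_1a$ with $a\in\Sigma$ be a shortest word on which the given actions of $s$ and $s'$ differ. Then $s\circ v_1=s'\circ v_1$ and $s|_{v_1}\circ a\neq s'|_{v_1}\circ a$. In both cases we shall test the new actions on $v_1a'$. Outside the definition of the new data, $\circ$ and sections at words over $\Sigma$ refer to the given action.

\medskip
\noindent\textbf{Case (a).} We let $c$ take over the role of $o$. Let $\bot$ be a further letter. The set
\[
P'=P\cup\bigl(\{c|_v:v\in\Sigma^*\}\setminus\{o\}\bigr)
\]
is finite, is contained in $S$, contains $c=c|_\varepsilon$ and generates $S$. On $\Sigma\cup\Sigma'\cup\{\bot\}$ define the data on $\Sigma'$ as above, put $s:\bot\to\bot\mid c$ for all $s\in S$, and for $a\in\Sigma$ put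
\[
s:\ a\to s\circ a\mid s|_a\ \text{ if } s|_a\ne o,\qquad\qquad s:\ a\to\bot\mid c\ \text{ if } s|_a=o .
\]

\emph{Condition \eqref{eq:data}.} At $\bot$ both sides give the letter $\bot$, and the sections are $c$ and $cc=c$. Let $a\in\Sigma$. In $S^0$ we have $(st)|_a=s|_{t\circ a}\,t|_a$. This differs from $o$ if and only if both factors do.
\begin{itemize}
\item If both factors differ from $o$, then \eqref{eq:data} at $a$ is \eqref{eq:sec}.
\item If $t|_a=o$, then $st$ gives $\bot\mid c$ at $a$. On the other side $t$ gives $\bot\mid c$ at $a$ and $s$ gives $\bot\mid c$ at $\bot$; the result is $\bot\mid cc=c$.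
\item If $t|_a\neq o$ and $s|_{t\circ a}=o$, then $st$ gives $\bot\mid c$ at $a$. On the other side $t$ gives $t\circ a\mid t|_a$ at $a$ and $s$ gives $\bot\mid c$ at $t\circ a$; the result is $\bot\mid c\,t|_a=c$. Here we use $cs=c$ for an arbitrary element $s$ of $S$, not only $cc=c$.
\end{itemize}

\emph{New sections of elements of $P'$ lie in $P'$.} At $a'$ the section is the element itself, and at $\bot$ it is $c$. At $a\in\Sigma$ it is either $c$ or a given section different from $o$; the latter is again a state action if the element is one, and $(c|_v)|_a=c|_{va}$.

\emph{Faithfulness.} Let $s\ne s'$ and $v_1a$ be as above. If no prefix $x$ of $v_1$ satisfies $s|_x=o$ or $s'|_x=o$, then on $v_1$ the new actions coincide with the given ones, and the new outputs on $v_1a'$ end in the distinct letters $(s|_{v_1}\circ a)'$ and $(s'|_{v_1}\circ a)'$. Otherwise let $x$ be the shortest prefix of $v_1$ with $s|_x=o$ or $s'|_x=o$; it is non-empty, since $s,s'\neq o$. If both equalities held, then $s\circ xy=(s\circ x)(o\circ y)=(s'\circ x)(o\circ y)=s'\circ xy$ for all $y\in\Sigma^*$, so that $s\circ v_1a=s'\circ v_1a$, a contradiction. So exactly one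 of them holds, and exactly one of the two new outputs on $v_1a'$ has the letter $\bot$ at position $|x|$; the other has a letter of $\Sigma$ there.

Now Lemma~\ref{lem:data} applies with $P'$.

\medskip
\noindent\textbf{Case (b).} Left simplicity makes all elements of $S$ pass into $o$ at the same letters, so that these letters can be removed. If $t=rs$ with $r,s\in S$ and $s|_a=o$, then $t|_a=r|_{s\circ a}\,s|_a=o$. As $Ss=S$ for all $s\in S$, it follows that the set
\[
A=\{a\in\Sigma:s|_a\ne o\}
\]
is the same for all $s\in S$. If $a\in A$ and $s,t\in S$, then $t|_{s\circ a}\,s|_a=(ts)|_a\ne o$, so $t|_{s\circ a}\neq o$, i.e.\ $s\circ a\in A$. So the given data restrict to $A$, with sections in $S$, and together with the data on $\Sigma'$ they satisfy \eqref{eq:data} on $A\cup\Sigma'$. (The set $A$ may be empty.) The set $P$ is closed under sections: for $p\in P$ the section at $a'$ is $p$, and the section at $a\in A$ is a state action different from $o$.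

\emph{Faithfulness.} Let $s\ne s'$ and $v_1a$ be as above. If $v_1\in A^*$, then the new outputs on $v_1a'$ end in $(s|_{v_1}\circ a)'\ne(s'|_{v_1}\circ a)'$. Otherwise $v_1=v_2bv_3$ with $v_2\in A^*$ and $b\in\Sigma\setminus A$. Then $s|_{v_2},s'|_{v_2}\in S$, so $s|_{v_2b}=o=s'|_{v_2b}$. As $s\circ v_2b=s'\circ v_2b$, this gives $s\circ v_1a=s'\circ v_1a$, a contradiction. Lemma~\ref{lem:data} applies with $P$.
\end{proof}

\section{The family $S_{d,k}$}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $w_1,\dots,w_d$ and $u_1,\dots,u_k$ be the unit vectors of the first and the second block of coordinates, and let $e_j$ have entry $\infty$ in the $j$-th coordinate of the second block and $0$ elsewhere. As in Section~\ref{sec:S0}, $S_{d,k}$ is presented by the generators $w_i,u_j,e_j$ with the relations that all of them commute, $e_j+e_j=e_j$ and $u_j+e_j=e_j$: every word reduces to a sum of multiples $n_iw_i$ and, for each $j$, either a multiple $m_ju_j$ or $e_j$, and these sums represent distinct elements.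

\medskip
\noindent\textbf{Negative cases.} In (i), the case $k=1$ is Proposition~\ref{prop:notSd} and $(1,0)$ is Proposition~\ref{prop:N}. In (ii), $S_{1,0}^0=\mathbb N^0$ is isomorphic to $S_{0,1}=\mathbb N\cup\{\infty\}$, which is not complete by Proposition~\ref{prop:notSd}. Finally $S_{0,1}$ has the zero $\infty$; if $S_{0,1}^0$ were complete, then $S_{0,1}$ would be complete by Theorem~\ref{thm:positive}(a), which it is not.

\medskip
\noindent\textbf{Positive cases.} If $k\ne1$ and $(d,k)\neq(1,0)$, then (ii) follows from (i) by Proposition~\ref{prop:up}. For $k=0$, $d\ge2$, (i) is Proposition~\ref{prop:Nd}. It remains to treat $S_{d,k}$ with $k\ge2$ and $S_{d,1}^0$ with $d\ge1$.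

\medskip
\noindent\emph{The semigroup $S_{d,k}$ with $k\ge2$, $d\ge0$.} Now a generator $u_j$ can be idle with the help of another $u_{j'}$. Then $e_j$ has to pass on an element absorbing both $u_j$ and $u_{j'}$, and $e_j+e_{j'}$ does this without any adjoined zero. Take the letters $0_i,1_i$ ($1\le i\le d$) and $0'_j,1'_j,\bot_j$ ($1\le j\le k$). For each $j$ fix some $j'\ne j$ and put $E_j=e_j+e_{j'}$. The generators act by default, that is, they fix the letter with section themselves, except for
\begin{align*}
w_i&:\quad 0_i\to1_i\mid u_1,\qquad 1_i\to0_i\mid w_i;\\
u_j&:\quad 0'_j\to1'_j\mid u_{j'},\qquad 1'_j\to0'_j\mid u_j;\\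
e_j&:\quad 0'_j\to\bot_j\mid E_j,\qquad 1'_j\to\bot_j\mid E_j .
\end{align*}

\emph{Relations at $0_i,1_i$.} All generators $g\ne w_i$ act by default here. So both orders of $w_i,g$ give $1_i\mid u_1+g$ at $0_i$ and $0_i\mid w_i+g$ at $1_i$. The relations without $w_i$ hold because both sides fix the letter, with the two sides of the relation as sections.

\emph{Relations at $0'_j,1'_j,\bot_j$.} Relations involving neither $u_j$ nor $e_j$ hold by default. The others are the following.
\begin{itemize}
\item Let $g$ be a generator other than $u_j,e_j$. It acts by default here. Both orders of $g,u_j$ give $1'_j\mid u_{j'}+g$ at $0'_j$, $\ 0'_j\mid u_j+g$ at $1'_j$ and $\bot_j\mid u_j+g$ at $\bot_j$. Both orders of $g,e_j$ give $\bot_j\mid E_j+g$ at $0'_j$ and $1'_j$, and $\bot_j\mid e_j+g$ at $\bot_j$.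
\item The words $u_j+e_j$, $e_j+u_j$ and $e_j$ must agree. At $0'_j$ and at $1'_j$, the word $u_j+e_j$ (first $e_j$, then $u_j$) gives $\bot_j\mid u_j+E_j=E_j$. The word $e_j+u_j$ (first $u_j$) gives $\bot_j\mid E_j+u_{j'}=E_j$ at $0'_j$ and $\bot_j\mid E_j+u_j=E_j$ at $1'_j$. The generator $e_j$ gives $\bot_j\mid E_j$. At $\bot_j$ all three give $\bot_j\mid e_j$.
\item The word $e_j+e_j$ gives $\bot_j\mid e_j+E_j=E_j$ at $0'_j,1'_j$ and $\bot_j\mid e_j$ at $\bot_j$, the same as $e_j$.
\end{itemize}
So Lemma~\ref{lem:pres} applies. Let
\[
P=\{w_i:1\le i\le d\}\cup\{u_j:1\le j\le k\}\cup\{e_X:\emptyset\ne X\subseteq\{1,\dots,k\}\},\qquad e_X=\sum_{j\in X}e_j .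
\]
This finite set generates $S_{d,k}$. It is closed under sections: those of $w_i$ and $u_j$ are $w_i$, $u_j$ or some $u_l$, and a section of $e_X$ at a letter is a sum of elements of the form $e_l$ and $E_l$, hence equal to some $e_Y$.

\emph{Faithfulness.} On $\{0_i,1_i\}^*$ all generators except $w_i$ act as the identity, so $w_i$ adds $1$, and the $i$-th coordinate of the first block is determined by the action. On $\{0'_j,1'_j\}^*$ all generators except $u_j,e_j$ act as the identity; in particular $u_{j'}$ does, so $u_j$ adds $1$. So if the $j$-th coordinate of the second block of an element is $m<\infty$, the element acts on $\{0'_j,1'_j\}^*$ as addition of $m$; if the coordinate is $\infty$, the element sends $0'_j$ to $\bot_j$. All coordinates are determined, and Lemma~\ref{lem:data} applies.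

\medskip
\noindent\emph{The semigroup $S_{d,1}^0$ with $d\ge1$.} We extend the automaton of Section~\ref{sec:S0}. Write $u=u_1$, $e=e_1$, and let $z$ be the adjoined zero, added to the presentation with the relations $z+g=g+z=z$ for all generators $g$, including $z$. Take the letters $0_i,1_i$ ($1\le i\le d$) and $2,3,\bot$. The generators act by default except for
\begin{gather*}
w_i:\ 0_i\to1_i\mid u,\quad 1_i\to0_i\mid w_i;\qquad
u:\ 2\to3\mid w_1,\quad 3\to2\mid u;\qquad
e:\ 2,3\to\bot\mid z;
\end{gather*}
moreover every generator gives $\bot\mid z$ at $\bot$, and $z$ gives $\bot\mid z$ at every letter.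

\emph{Relations.} As in Section~\ref{sec:S0}, the result is $\bot\mid z$ for every word at $\bot$, for every word containing $z$ at every letter, and for every word in the other generators containing $e$ at $2$ and $3$, since $w_1,\dots,w_d,u$ preserve $\{2,3\}$. It remains to consider relations without $z$ at $0_i,1_i$ and relations in $w_1,\dots,w_d,u$ at $2,3$. At $0_i,1_i$ all generators other than $w_i$ and $z$ act by default, so the check for $k\ge2$ applies verbatim, with $u$ in place of $u_1$. At $2,3$ both orders of $u,w_i$ give $3\mid w_1+w_i$ at $2$ and $2\mid u+w_i$ at $3$, and the $w_i$ commute by default.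

\emph{Faithfulness.} On $\{0_i,1_i\}^*$ the elements $u$, $e$ and $w_l$ with $l\ne i$ act as the identity, so $w_i$ adds $1$; this determines the $i$-th coordinate of the first block, and it separates $z$ from $S_{d,1}$, since $z\circ0_1=\bot$. On $\{2,3\}^*$ all $w_i$ act as the identity, so an element of $S_{d,1}$ with last coordinate $m<\infty$ acts as addition of $m$, and an element with last coordinate $\infty$ sends $2$ to $\bot$. The set $P=\{w_1,\dots,w_d,u,e,z\}$ is closed under sections, and Lemma~\ref{lem:data} applies. This proves (i) and (ii).

\medskip
\noindent\textbf{The consequence.} By (i) and (ii), $S_{d,k}^0$ is complete while $S_{d,k}$ is not exactly when $k=1$ and $d\ge1$. In $S_{d,1}$ the elements that are not sums of two elements are exactly $w_1,\dots,w_d,u$. Indeed, these are unit vectors and hence not sums of two non-zero vectors. Every $s$ with last coordinate $\infty$ equals $s+e$, and every remaining element is a sum of at least two of $w_1,\dots,w_d,u$. So $S_{d,1}$ has exactly $d+1$ elements that are not sums of two elements, and the $S_{d,1}$ are pairwise non-isomorphic.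
\end{proof}

\begin{thebibliography}{9}
\bibitem{AS} \emph{Automaton Structures},
\texttt{https://elib.uni-stuttgart.de/}\linebreak[1]\texttt{bitstream/11682/11284/1/}\linebreak[1]\texttt{AutomatonStructures\_final.pdf}.
\end{thebibliography}

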